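# Transport from a point source to a free zone: $p$-harmonic flows with more than one limit

## A point source inside a sphere, by hand

Fix $n\ge 2$. Let $B_r$ be the open ball of radius $r$ centered at $0$ in $\mathbb R^n$, and let $\mathbb S=\mathbb S^{n-1}$ be the unit sphere, with surface measure $d\omega$, total measure $|\mathbb S|$ and geodesic distance $d$. A unit source sits at the origin, and mass may be dropped free of charge anywhere on $\mathbb S\cup\partial B_2$. For $p>n$ we want $u\in W^{1,p}(B_2)$ with $u=0$ on $\mathbb S\cup\partial B_2$ and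
$$\int_{B_2}|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\,dx=\varphi(0)\qquad\text{for all }\varphi\in W^{1,p}(B_2)\text{ vanishing on }\mathbb S\cup\partial B_2 .$$
Point values make sense because $W^{1,p}(B_2)\subset C^0(\bar B_2)$ for $p>n$.

Try a radial decreasing $u$ on $B_1$ and $u=0$ on $B_2\setminus B_1$. The flux through each sphere of radius $r<1$ must be $1$, that is, $|u'(r)|^{p-1}\,|\mathbb S|\,r^{n-1}=1$. Put $\varepsilon=\frac1{p-1}$. Then $u'(r)=-(|\mathbb S|r^{n-1})^{-\varepsilon}$, which is integrable at $0$ because $p>n$ means $(n-1)\varepsilon<1$, and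
$$u_p(x)=|\mathbb S|^{-\varepsilon}\,\frac{1-|x|^{1-(n-1)\varepsilon}}{1-(n-1)\varepsilon}\quad(|x|\le 1),\qquad \sigma_p:=|\nabla u_p|^{p-2}\nabla u_p=-\frac{1}{|\mathbb S|}\frac{x}{|x|^{n}}\quad(|x|<1).$$
To check the equation for smooth $\varphi$ (which suffices, by density), write it in polar coordinates:
$$\int_{B_1}\sigma_p\cdot\nabla\varphi\,dx=-\frac1{|\mathbb S|}\int_{\mathbb S}\int_0^1\partial_r\varphi(r\omega)\,dr\,d\omega=\varphi(0)-\frac1{|\mathbb S|}\int_{\mathbb S}\varphi\,d\omega .$$
The last average vanishes when $\varphi=0$ on $\mathbb S$. As $p\to\infty$, $u_p\to(1-|x|)^+$ uniformly, and the flow $\sigma_p$ does not depend on $p$ at all: it leaves the source uniformly in all directions.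

Now open the free zone only on a closed set $S\subset\mathbb S$ (and still on $\partial B_2$). A transport plan that pays for length is easy to find: choose any probability measure $\theta$ on $S$ and send the amount $d\theta(\omega)$ along the straight segment from $0$ to $\omega$. Every such plan costs exactly $1$, so the length cost does not choose between them. The $p$-flow does choose something for each $p$, since its solution is unique. For $S=\mathbb S$ it chose the uniform $\theta$. For $S=\{e,-e\}$ the function $x\mapsto u_p(-x)$ solves the same problem, so $u_p$ is even, $\sigma_p$ is odd, and the two points are treated equally. For an unsymmetric $S$ nothing is obvious: which plan does $\sigma_p$ approach as $p\to\infty$, and does it approach one at all?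

## Two dual problems and their $p$-regularization

Here is the general framework. Let $\Omega\subset\mathbb R^n$ be a bounded connected open set with Lipschitz boundary, $\Sigma\subset\bar\Omega$ a nonempty closed set (the free-cost zone), and $f$ a bounded signed Radon measure on $\bar\Omega$ that is not concentrated on $\Sigma$, i.e. $f\llcorner(\bar\Omega\setminus\Sigma)\ne0$. Such a triple $(\Omega,\Sigma,f)$ is called **admissible**. Write $\mathcal M_b(\bar\Omega;\mathbb R^n)$ for the bounded $\mathbb R^n$-valued Radon measures on $\bar\Omega$. Consider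
$$\max\Big\{\int_{\bar\Omega}u\,df:\ u\in W^{1,\infty}(\Omega),\ |\nabla u|\le1\text{ a.e.},\ u=0\text{ on }\Sigma\Big\},\tag{1}$$
$$\min\Big\{|\lambda|(\bar\Omega):\ \lambda\in\mathcal M_b(\bar\Omega;\mathbb R^n),\ -\operatorname{div}\lambda=f\text{ on }\bar\Omega\setminus\Sigma\Big\}.\tag{2}$$
The constraint in (2) means $\int\nabla\varphi\cdot d\lambda=\int\varphi\,df$ for all smooth $\varphi$ vanishing on $\Sigma$. For $p>n$ let $u_p\in W^{1,p}(\Omega)$ be the unique function with $u_p=0$ on $\Sigma$ and
$$\int_\Omega\sigma_p\cdot\nabla\varphi\,dx=\int\varphi\,df\quad\text{for all }\varphi\in W^{1,p}(\Omega),\ \varphi=0\text{ on }\Sigma,\qquad \sigma_p=|\nabla u_p|^{p-2}\nabla u_p .\tag{3}$$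

We take two known results from Bouchitté et al., 2003, and related work.

(i) The family $\{(u_p,\sigma_p)\}$ is relatively compact as $p\to\infty$ in $C^0(\bar\Omega)\times\mathcal M_b(\bar\Omega;\mathbb R^n)$, with $\sigma_p\,dx$ in the weak-star topology, and every cluster point $(\bar u,\bar\lambda)$ consists of solutions of (1) and (2).

(ii) Let $E(\lambda)=\int_{\bar\Omega}|\sigma|\log|\sigma|\,dx$ if $\lambda\ll dx$ with density $\sigma$, and $E(\lambda)=+\infty$ otherwise. If (2) has a solution $\lambda_0$ with $E(\lambda_0)<+\infty$, then $\sigma_p$ converges weakly-star to the unique minimizer of $E$ among the solutions of (2).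

**Question.** For every admissible triple, is the cluster point $(\bar u,\bar\lambda)$ unique, i.e. does the whole family $(u_p,\sigma_p)$ converge as $p\to\infty$?

The answer is no. Our triples are those of the opening example: for a nonempty compact $S\subset\mathbb S$,
$$\Omega=B_2,\qquad\Sigma=S\cup\partial B_2,\qquad f=\delta_0 ,$$
which is admissible because $0\notin\Sigma$. We write $u_p^S,\sigma_p^S$ when $S$ varies, and throughout
$$q=\frac p{p-1}=1+\varepsilon,\qquad \varepsilon=\frac1{p-1},\qquad p\,\varepsilon=1+\varepsilon .$$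
For a probability measure $\theta\in\mathcal P(\mathbb S)$ let $\lambda_\theta$ be the straight-line plan
$$\int F\cdot d\lambda_\theta=-\int_{\mathbb S}\int_0^1F(r\omega)\cdot\omega\,dr\,d\theta(\omega).\tag{4}$$
The minus sign matches $\sigma_p$, which points toward the source. For example, $\lambda_{\delta_y}$ is the unit field $-y$ carried by the segment $[0,y]$ with its length measure, and the flow $\sigma_p$ of the opening example is $\lambda_\theta$ with $\theta=d\omega/|\mathbb S|$. Since $(r,\omega)\mapsto r\omega$ is injective on $(0,1)\times\mathbb S$, we have $\lambda_\theta=-\frac{x}{|x|}|\lambda_\theta|$ with $|\lambda_\theta|=dr\otimes\theta$ in polar coordinates. So $\lambda_\theta$ has mass $1$ and $\theta\mapsto\lambda_\theta$ is injective. It is weak-star continuous because $\omega\mapsto\int_0^1F(r\omega)\cdot\omega\,dr$ is continuous for continuous $F$.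

**The alternating set.** Let $\gamma(t)=(\cos t,\sin t,0,\dots,0)$, $e=\gamma(0)$, and for $k\ge1$
$$G_k=\{\gamma(j/(k!)^2):0\le j\le k!\},\qquad \Sigma_1=\bigcup_{k\text{ even}}G_k,\qquad \Sigma_2=-\bigcup_{k\text{ odd}}G_k,\qquad S_*=\Sigma_1\cup\Sigma_2 .$$
For instance, $G_2$ has angles $0,\frac14,\frac12$, while $G_3$ consists of $7$ points spaced $\frac1{36}$ apart on an arc of length $\frac16$, and $G_4$ of $25$ points spaced $\frac1{576}$ apart on an arc of length $\frac1{24}$. In general $G_k$ lies in $\gamma([0,1/k!])$ and contains $e$. Hence $\Sigma_1,\Sigma_2$ are compact and countable, and accumulate only at $e$ and $-e$ respectively. The angles of $\Sigma_1$ lie in $[0,\frac12]$ and those of $\Sigma_2$ in $[\pi,\pi+1]$, so $d(\Sigma_1,\Sigma_2)\ge\pi-1$.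

**Theorem A.** For $(\Omega,\Sigma,f)=(B_2,\,S_*\cup\partial B_2,\,\delta_0)$, put $p_k=1+(k!)^4$. Then $\sigma_{p_k}\rightharpoonup\lambda_{\delta_e}$ along even $k$, and $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{-e}}$ along odd $k$. So the cluster point is not unique. Moreover the set of cluster points of $\sigma_p$ as $p\to\infty$ is exactly $\{\lambda_{t\delta_e+(1-t)\delta_{-e}}:t\in[0,1]\}$, while $u_p$ converges uniformly.

**Theorem B.** For all $S$ in a residual subset of the space $\mathcal K(\mathbb S)$ of nonempty compact subsets of $\mathbb S$ (Hausdorff metric), the following holds for $(B_2,S\cup\partial B_2,\delta_0)$. The set of weak-star cluster points of $\sigma_p$ is the set of all solutions of (2), namely $\{\lambda_\theta:\theta\in\mathcal P(S)\}$, an infinite-dimensional convex set. For every $S$ the family $u_p$ converges uniformly.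

Recall that two compact sets are within $\rho$ in the Hausdorff metric if each lies in the closed $\rho$-neighborhood of the other; small closed caps around finitely many points converge to that finite set as the radii shrink. A set is residual if it contains a countable intersection of dense open sets. Theorem A uses only (i); Theorem B uses (i) and (ii). In both theorems it is the $\lambda$-component that oscillates. Nothing is claimed about whether the $u$-component can fail to converge for other data.

## The optimal measures are mixtures of radii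

**Lemma 1.** The value of (1) and (2) is $1$, and the solutions of (2) are exactly the $\lambda_\theta$, $\theta\in\mathcal P(S)$.

**Step 1: the value of (1).** The function $(1-|x|)^+$ is admissible and equals $1$ at $0$. Any admissible $u$ is $1$-Lipschitz, because $B_2$ is convex, so $u(0)\le|u(0)-u(y)|\le|y|=1$ for any $y\in S$.

**Step 2: a lower bound in (2), to be read for its equality case.** Take $\psi_k\in C^\infty(\mathbb R)$ with $-1\le\psi_k'\le0$, $\operatorname{supp}\psi_k'\subset[\frac1k,1-\frac1k]$, $\psi_k'=-1$ on $[\frac2k,1-\frac2k]$ and $\psi_k(1)=0$. Then $\psi_k(|x|)$ is smooth (it is constant near $0$), vanishes for $|x|\ge1-\frac1k$, hence on $\Sigma$, and $\psi_k(0)\to1$. Testing an admissible $\lambda$ gives $\int\psi_k'(|x|)\frac{x}{|x|}\cdot d\lambda=\psi_k(0)$. By dominated convergence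
$$1=\int_{\{0<|x|<1\}}-\frac{x}{|x|}\cdot d\lambda\le|\lambda|(\{0<|x|<1\})\le|\lambda|(\bar B_2).$$

**Step 3: the plans $\lambda_\theta$ attain it.** By (4), for smooth $\varphi$,
$$\int\nabla\varphi\cdot d\lambda_\theta=-\int_{\mathbb S}(\varphi(\omega)-\varphi(0))\,d\theta=\varphi(0)-\int\varphi\,d\theta .$$
If $\theta\in\mathcal P(S)$ and $\varphi=0$ on $\Sigma$, this is $\varphi(0)$. So $\lambda_\theta$ is admissible with mass $1$, and the minimum in (2) is $1$.

**Step 4: nothing else is optimal.** If $\lambda$ is optimal, equality throughout Step 2 forces $|\lambda|$ to be concentrated on $\{0<|x|<1\}$ and $\lambda=-\frac{x}{|x|}|\lambda|$. Test with $\psi(|x|)\zeta(x/|x|)$, where $\psi\in C_c^\infty(0,1)$ and $\zeta\in C^\infty(\mathbb S)$. This vanishes at $0$ and on $\Sigma$, and only its radial derivative counts, so $\int\psi'(|x|)\zeta(x/|x|)\,d|\lambda|=0$. Hence for each $\zeta$ the finite signed measure $\psi\mapsto\int\psi(|x|)\zeta(x/|x|)\,d|\lambda|$ on $(0,1)$ has zero distributional derivative, so it is a constant times $dr$, and the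 constant is its total mass $\int\zeta(x/|x|)\,d|\lambda|$. Therefore $|\lambda|=dr\otimes\theta$, where $\theta$ is the image of $|\lambda|$ under $x\mapsto x/|x|$, a probability measure; that is, $\lambda=\lambda_\theta$. Admissibility and the formula of Step 3 give $\int\varphi\,d\theta=0$ for every smooth $\varphi$ vanishing on $\Sigma$. Choose a smooth $\varphi\ge0$ with zero set exactly $\Sigma$ (every closed set is such a zero set). Then $\theta(\mathbb S\setminus S)=0$. $\square$

By (i), every cluster point of $\sigma_p$ is therefore some $\lambda_\theta$ with $\theta\in\mathcal P(S)$. Two cases can now be settled.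

*Two points.* Let $S=\{e,-e\}$ and $\sigma_{p_j}\rightharpoonup\lambda_\theta$. Since $\sigma_p$ is odd, $\int F(x)\cdot\sigma_p\,dx=-\int F(-x)\cdot\sigma_p\,dx$. In the limit this says $\lambda_\theta=\lambda_{\theta^*}$, where $\theta^*$ is the image of $\theta$ under $\omega\mapsto-\omega$. By injectivity $\theta=\theta^*$, so $\theta=\frac12(\delta_e+\delta_{-e})$, and the whole family $\sigma_p$ converges.

*Positive surface measure.* If $\theta=g\,d\omega$, then since $dx=r^{n-1}dr\,d\omega$ the measure $\lambda_\theta$ has a density of modulus $g(\omega)r^{1-n}$ on $B_1$. Conversely, if $\theta$ charges a $d\omega$-null set $Z$, then $\lambda_\theta$ charges the $dx$-null cone over $Z$, so $\lambda_\theta\not\ll dx$. In the absolutely continuous case, since $-\int_0^1\log r\,dr=1$,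
$$E(\lambda_\theta)=\int_{S}\int_0^1g\,\big(\log g-(n-1)\log r\big)\,dr\,d\omega=\int_Sg\log g\,d\omega+(n-1).\tag{5}$$
If $S$ has positive surface measure, Jensen's inequality for the strictly convex function $x\log x$ shows that the unique minimizer is the uniform probability measure on $S$. By (ii), $\sigma_p$ converges to the corresponding $\lambda_\theta$.

## Where the entropy is silent, and the count that replaces it

The sensible first approach is to push (ii) to all $S$: find the limit by minimizing $E$. It stops as soon as $S$ has zero surface measure. By the computation just made, $E=+\infty$ on every solution of (2), so $E$ does not compare them. The set $S_*$ is countable, so this is our situation.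

A toy computation shows what could take the place of $E$. The flow $\sigma_p$ has $\int|\sigma_p|^q$ least among competing fluxes; this is proved in (7) below. Replace the ball by $K=K_A+K_B$ parallel tubes of length $1$ and cross-section $\alpha$, with $K_A$ of them leading to a set $A$ and $K_B$ to a set $B$. If a flux $m\in[0,1]$ goes to $A$, equal splitting inside each group is cheapest by convexity of $x^q$, and the energy is
$$\alpha^{-\varepsilon}\big(m^{1+\varepsilon}K_A^{-\varepsilon}+(1-m)^{1+\varepsilon}K_B^{-\varepsilon}\big)=1+\varepsilon\Big(\log\tfrac1\alpha+m\log\tfrac m{K_A}+(1-m)\log\tfrac{1-m}{K_B}\Big)+O(\varepsilon^2)$$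
for fixed $K_A,K_B,\alpha$. The bracket is smallest at $m=K_A/K$, where it equals $\log\frac1{K\alpha}$, and it exceeds this minimum by
$$m\log\frac{m}{K_A/K}+(1-m)\log\frac{1-m}{K_B/K}\ \ge\ m\log\frac K{K_A}-\log2 ,$$
because $m\log m+(1-m)\log(1-m)\ge-\log2$ and $K_B\le K$. So if the bracket is within $C$ of its minimum, then $m\log(K/K_A)\le C+\log2$. If $A$ has far fewer tubes than $B$, almost nothing flows to $A$.

In the ball there are no tubes, and points of $S$ have no cross-section: a flow aimed at a point must open up and close again. A bundle that opens with slope $a$ is longer by a factor up to $\sqrt{1+a^2}$, which raises the energy by a relative amount of order $a^2$, while its cross-section grows like $a^{n-1}$, which gains a factor $a^{-(n-1)\varepsilon}$. Minimizing the product $(1+a^2)^{q/2}a^{-(n-1)\varepsilon}$ that will appear in (8) gives $\frac{qa}{1+a^2}=\frac{(n-1)\varepsilon}a$, i.e. $a^2=\frac{(n-1)\varepsilon}{1-(n-2)\varepsilon}$. So the right opening is comparable to $\sqrt\varepsilon$. This suggests that **at exponent $p$ the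 flow sees $S$ at angular resolution $\delta=\sqrt\varepsilon=(p-1)^{-1/2}$ and counts the points of $S$ at that resolution.** If two parts of $S$ take turns in having far more points at resolution $\delta$ as $\delta\to0$, the flow should swing between them. The set $S_*$ is built to do this.

**Definition.** For $F\subset\mathbb S$, $N_\delta(F)$ is the maximal cardinality of a subset of $F$ with pairwise geodesic distances $\ge\delta$.

For example, $N_\delta(F)=\#F$ if $F$ is finite and $\delta$ is small. An arc of length $\ell<\pi$ on a great circle has $N_\delta\le\frac\ell\delta+1$, since consecutive chosen points are at least $\delta$ apart. Also $N_\delta(F\cup F')\le N_\delta(F)+N_\delta(F')$.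

The toy argument has a gap when moved to the ball. The upper bound for the energy needs only one good competitor, but to control $m$ we need a lower bound for the energy of the true flow, which is not confined to bundles. This lower bound will come from a test function, and the work lies in finding one that loses only $O(\varepsilon)$.

## Energy identities, cones, and continuity in $p$ and $S$

For fixed $S$ and $p>n$ let $V_p=\{v\in W^{1,p}(B_2):v=0\text{ on }\Sigma\}$.

**Lemma 2.** (a) $\int|\nabla u_p|^p=\int|\sigma_p|^q=u_p(0)>0$. (b) If $\sigma\in L^q$ satisfies $\int\sigma\cdot\nabla\varphi=\varphi(0)$ for all $\varphi\in V_p$, then $u_p(0)\le\int|\sigma|^q$. (c) $u_p\ge0$. (d) $C_c^\infty(B_2\setminus S)$ is dense in $V_p$.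

*Proof.* (a) Test (3) with $u_p$ and note $|\sigma_p|^q=|\nabla u_p|^{(p-1)q}=|\nabla u_p|^p$:
$$\int|\nabla u_p|^p=\int|\sigma_p|^q=u_p(0).\tag{6}$$
If $u_p(0)=0$, then $\sigma_p=0$, and (3) fails for a smooth $\varphi$ supported in $B_1$ with $\varphi(0)=1$.

(b) By Hölder's inequality and (6), $u_p(0)=\int\sigma\cdot\nabla u_p\le\|\sigma\|_q\,u_p(0)^{1/p}$. Dividing,
$$u_p(0)\le\int|\sigma|^q.\tag{7}$$

(c) Test with $u_p^-=\max(-u_p,0)\in V_p$. Its gradient is $-\nabla u_p$ on $\{u_p<0\}$ and $0$ elsewhere, so $-\int|\nabla u_p^-|^p=u_p^-(0)\ge0$. So $u_p^-$ is constant, and it is $0$ on $\partial B_2$.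

(d) For $v\in V_p$ let $v_\eta=\operatorname{sgn}(v)(|v|-\eta)^+$. Since $v$ is continuous on $\bar B_2$ and zero on $\Sigma\supset\partial B_2$, $v_\eta$ vanishes near $\Sigma$, so its support is compact in $B_2\setminus S$. Moreover $\nabla v_\eta=\nabla v\,\mathbf 1_{\{|v|>\eta\}}\to\nabla v$ in $L^p$, as $\nabla v=0$ a.e. on $\{v=0\}$, and $|v_\eta-v|\le\eta$. Now mollify $v_\eta$. $\square$

**Double cones.** These are the bundles announced above. For $y\in\mathbb S$ and $a\in(0,1]$ let
$$D_{y,a}=\{ty+z:\ z\perp y,\ |z|\le a\min(t,1-t),\ 0<t<1\}\subset B_2 ,$$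
let $\kappa$ be the volume of the unit ball of $\mathbb R^{n-1}$, and put
$$\sigma^{y,a}=-\frac{y+z/t}{\kappa a^{n-1}t^{n-1}}\ \ (t<\tfrac12),\qquad\sigma^{y,a}=-\frac{y-z/(1-t)}{\kappa a^{n-1}(1-t)^{n-1}}\ \ (t>\tfrac12)$$
on $D_{y,a}$, and $\sigma^{y,a}=0$ elsewhere.

**Lemma 3.** For $p>n$ and $\varphi\in W^{1,p}(B_2)$ we have $\int\sigma^{y,a}\cdot\nabla\varphi=\varphi(0)-\varphi(y)$, and
$$\int|\sigma^{y,a}|^q\le(1+a^2)^{q/2}(\kappa a^{n-1})^{-\varepsilon}\,\frac{2^{(n-1)\varepsilon}}{1-(n-1)\varepsilon}.\tag{8}$$
Consequently $u_p(0)$ is bounded, uniformly in $S$, by a function of $p$ alone that is continuous on $(n,\infty)$ and bounded on $[n+1,\infty)$, and there is $R=R(n)\ge1$ with $\|\sigma_p^S\|_{L^1}\le R$ for all $p\ge n+1$ and all $S$.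

*Proof.* For $b\perp y$, $|b|\le1$, let $\gamma_b(t)=ty+a\min(t,1-t)\,b$, a broken line from $0$ to $y$. Average the vector measures $-\dot\gamma_b\,dt$ over $b$ with density $1/\kappa$. For $t<\frac12$, $\dot\gamma_b=y+ab$; the substitution $z=atb$ gives $ab=z/t$ and $db=dz/(at)^{n-1}$, so the average has density $-\frac{y+z/t}{\kappa(at)^{n-1}}$. For $t>\frac12$, $\dot\gamma_b=y-ab$ and $z=a(1-t)b$ give the second formula. So the average is $\sigma^{y,a}dx$. For $\varphi\in C^\infty(\bar B_2)$ each line contributes $-\int_0^1\frac d{dt}\varphi(\gamma_b(t))\,dt=\varphi(0)-\varphi(y)$, which proves the identity for smooth $\varphi$.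

For (8): $|\sigma^{y,a}|\le\sqrt{1+a^2}\,(\kappa a^{n-1}\tau^{n-1})^{-1}$ with $\tau=\min(t,1-t)$, and the section at height $t$ has measure $\kappa a^{n-1}\tau^{n-1}$. Since $1-q=-\varepsilon$,
$$\int|\sigma^{y,a}|^q\le(1+a^2)^{q/2}(\kappa a^{n-1})^{-\varepsilon}\,2\int_0^{1/2}t^{-(n-1)\varepsilon}dt ,$$
and the last integral gives (8), because $(n-1)\varepsilon<1$. So $\sigma^{y,a}\in L^q$, and the identity extends to $W^{1,p}(B_2)$ by density of $C^\infty(\bar B_2)$ and continuity of point evaluations.

If $y\in S$, the identity gives $\varphi(0)$ for $\varphi\in V_p$, so (7) and (8) with $a=1$ bound $u_p(0)$ by a function of $p$ alone, continuous on $(n,\infty)$. It is bounded for $p\ge n+1$, since then $(n-1)\varepsilon\le\frac{n-1}n$. Finally $\|\sigma_p\|_{L^1}\le|B_2|^{1/p}\|\sigma_p\|_q=|B_2|^{1/p}u_p(0)^{1/q}$. $\square$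

**Lemma 4 (continuity).** If $p_j\to p\in(n,\infty)$ and $S_j\to S$ in $\mathcal K(\mathbb S)$, then $\sigma_{p_j}^{S_j}\rightharpoonup\sigma_p^S$ weakly in $L^s$ for every $1<s<q$; in particular weak-star in $\mathcal M_b(\bar B_2;\mathbb R^n)$.

Write $u_j=u_{p_j}^{S_j}$, $\sigma_j=\sigma_{p_j}^{S_j}$, $q_j=p_j/(p_j-1)$. It suffices to show that every subsequence has a further subsequence with the stated limit.

**Step 1: extract a limit of $u_j$.** By (6) and Lemma 3, $\|\nabla u_j\|_{p_j}^{p_j}=u_j(0)$ is bounded. For $s\in(n,p)$ and $j$ large, Hölder's inequality gives $\|\nabla u_j\|_s\le|B_2|^{1/s-1/p_j}\|\nabla u_j\|_{p_j}$. As $u_j=0$ on $\partial B_2$, Poincaré's inequality bounds $u_j$ in $W^{1,s}$. Along a subsequence, $u_j\to u$ uniformly on $\bar B_2$ and weakly in $W^{1,s}$ for all such $s$ (compact embedding and a diagonal argument). Weak lower semicontinuity gives $\|\nabla u\|_s\le|B_2|^{1/s-1/p}\liminf\|\nabla u_j\|_{p_j}$. Letting $s\uparrow p$ with Fatou's lemma, $\int|\nabla u|^p\le\liminf\int|\nabla u_j|^{p_j}$. Also $u=0$ on $\partial B_2$,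 and on $S$ because each point of $S$ is a limit of points $x_j\in S_j$, where $u_j(x_j)=0$, and $u_j\to u$ uniformly with $u$ continuous.

**Step 2: identify $u$ by its minimum property.** Let $J_r(v)=\frac1r\int|\nabla v|^r-v(0)$. Convexity of $\frac1r|\xi|^r$ and (3) give, for $v\in W^{1,p_j}(B_2)$ vanishing on $S_j\cup\partial B_2$,
$$J_{p_j}(v)-J_{p_j}(u_j)\ge\int\sigma_j\cdot\nabla(v-u_j)-(v-u_j)(0)=0 .$$
So $u_j$ minimizes $J_{p_j}$ among these functions. If $\varphi\in C_c^\infty(B_2\setminus S)$, its support has positive distance to $S$, so $\varphi$ vanishes on $S_j$ for $j$ large and $J_{p_j}(u_j)\le J_{p_j}(\varphi)$. In the limit, by Step 1 and dominated convergence, $J_p(u)\le J_p(\varphi)$. By Lemma 2(d), $u$ minimizes $J_p$ on $V_p$. A minimizer satisfies (3) (differentiate $J_p(u+t\varphi)$ at $t=0$), so $u=u_p^S$ by uniqueness, and $u_j(0)\to u_p^S(0)$.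

**Step 3: extract a limit of $\sigma_j$ and show it is extremal.** By (6), $\|\sigma_j\|_{q_j}^{q_j}=u_j(0)$. As in Step 1, along a further subsequence $\sigma_j\rightharpoonup\sigma$ weakly in $L^s$ for all $1<s<q$, with $\|\sigma\|_s\le|B_2|^{1/s-1/q}u_p^S(0)^{1/q}$; letting $s\uparrow q$, $\int|\sigma|^q\le u_p^S(0)$. For $\varphi\in C_c^\infty(B_2\setminus S)$ we have $\int\sigma_j\cdot\nabla\varphi=\varphi(0)$ for $j$ large, hence $\int\sigma\cdot\nabla\varphi=\varphi(0)$, and by density this holds on $V_p$. Now
$$u_p^S(0)=\int\sigma\cdot\nabla u_p^S\le\|\sigma\|_q\|\nabla u_p^S\|_p\le u_p^S(0)^{1/q}u_p^S(0)^{1/p}=u_p^S(0).$$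
Equality in Hölder's inequality gives $\sigma=c\,|\nabla u_p^S|^{p-2}\nabla u_p^S$ with $c>0$, and $\|\sigma\|_q^q=u_p^S(0)=\|\sigma_p^S\|_q^q$ gives $c=1$. The limit does not depend on the subsequence. Weak-star convergence follows because $C(\bar B_2)\subset L^{s'}$, $s'=\frac s{s-1}$. $\square$

## Fluxes into the pieces of the free zone

Let $P\subset\Sigma$ be compact with $\Sigma\setminus P$ compact; call such a $P$ a piece. Choose $\varphi_P\in C_c^\infty(\mathbb R^n)$, $0\le\varphi_P\le1$, equal to $1$ near $P$ and to $0$ near $(\Sigma\setminus P)\cup\{0\}$, and define the flux into $P$ by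
$$m_P(p)=-\int\sigma_p\cdot\nabla\varphi_P\,dx .$$
In the opening example ($S=\mathbb S$) the pieces $\mathbb S$ and $\partial B_2$ have fluxes $1$ and $0$: the identity of that section with $\varphi=\varphi_{\mathbb S}$ gives $m_{\mathbb S}=1$, and $\sigma_p=0$ outside $B_1$, while $\varphi_{\partial B_2}$ has average $0$ over $\mathbb S$ and vanishes at $0$.

**Lemma 5.** (a) If $\Sigma$ is a finite disjoint union of pieces $P_i$ and $\varphi\in W^{1,p}(B_2)$ equals a constant $c_i$ on $P_i$ for each $i$, then
$$\int\sigma_p\cdot\nabla\varphi=\varphi(0)-\sum_ic_i\,m_{P_i}(p),\qquad\sum_im_{P_i}(p)=1.\tag{9}$$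
In particular $m_P(p)=-\int\sigma_p\cdot\nabla\varphi$ for every $\varphi\in W^{1,p}(B_2)$ equal to $1$ on $P$ and $0$ on $(\Sigma\setminus P)\cup\{0\}$. (b) $m_P(p)\ge0$. (c) If $\sigma_{p_j}\rightharpoonup\lambda_\theta$ with $\theta\in\mathcal P(S)$ and $P\subset S$, then $m_P(p_j)\to\theta(P)$. (d) $p\mapsto m_P(p)$ is continuous on $(n,\infty)$.

*Proof.* (a) The function $\varphi-\sum_ic_i\varphi_{P_i}$ vanishes on $\Sigma$ and equals $\varphi(0)$ at $0$; test (3) with it. Taking $\varphi\equiv1$ gives $0=1-\sum_im_{P_i}$.

(b) For $\eta>0$ use $\varphi=\varphi_P\,(1-\min(u_p/\eta,1))$. On $P$ we have $u_p=0$, so $\varphi=1$ there; $\varphi=0$ on $(\Sigma\setminus P)\cup\{0\}$. By (a) and the product rule, with $C=\|\nabla\varphi_P\|_\infty$,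
$$m_P=\frac1\eta\int_{\{u_p<\eta\}}\varphi_P|\nabla u_p|^p-\int\big(1-\min(\tfrac{u_p}\eta,1)\big)\sigma_p\cdot\nabla\varphi_P\ \ge\ -C\int_{\{u_p<\eta\}}|\sigma_p| .$$
As $\eta\to0$, $\{u_p<\eta\}$ decreases to $\{u_p=0\}$, because $u_p\ge0$. There $\nabla u_p=0$ a.e., so the right side tends to $0$.

(c) $m_P(p_j)\to-\int\nabla\varphi_P\cdot d\lambda_\theta=\int\varphi_P\,d\theta-\varphi_P(0)=\theta(P)$, by Step 3 of Lemma 1 and because $\varphi_P$ is $1$ on $P$ and $0$ on $S\setminus P$.

(d) Apply Lemma 4 with $S_j=S$. $\square$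

## The counting estimate

**Proposition 6.** Let $S=A\cup B$ with $A,B$ nonempty compact and $d(A,B)\ge c>0$. There are $C,p_0$ depending only on $n,c$ such that for $p\ge p_0$, with $\delta=\sqrt\varepsilon=(p-1)^{-1/2}$,
$$m_A(p)\,\log\frac{N_\delta(S)}{N_\delta(A)}\le C,\qquad m_{\partial B_2}(p)\le C\varepsilon .$$

This is the inequality of the tube model with $K=N_\delta(S)$ and $K_A=N_\delta(A)$. Below, $C$ denotes constants depending only on $n,c$ that may change from line to line, and "$p$ large" means large depending only on $n,c$. Put $K_B=N_\delta(B)$; clearly $K_A,K_B\le K$. Let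
$$\Lambda=\log\frac1{K\delta^{n-1}},\qquad L_A=\log\frac1{K_A\delta^{n-1}}\ \ge\Lambda .$$
The open caps of radius $\delta/2$ around a $\delta$-separated set are disjoint and have measure at least $C^{-1}\delta^{n-1}$, so $K\delta^{n-1}\le C$. Since $K_A\ge1$,
$$-C\le\Lambda\le L_A\le(n-1)\log\tfrac1\delta .\tag{10}$$

**Step 1: bound $u_p(0)$ from above by a competitor.** Let $y_1,\dots,y_K\in S$ be $\delta$-separated, $a=\delta/2$ and $\sigma=\frac1K\sum_j\sigma^{y_j,a}$. For $\varphi\in V_p$, $\int\sigma\cdot\nabla\varphi=\varphi(0)-\frac1K\sum\varphi(y_j)=\varphi(0)$. A point $ty+z$ of $D_{y,a}$ has $|z|/t\le a$, so it makes an angle at most $\arctan a<\delta/2$ with $y$; hence the $K$ double cones are disjoint. By (7) and (8), whose right side does not depend on $y$,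
$$u_p(0)\le K^{-q}\sum_j\int|\sigma^{y_j,a}|^q\le K^{-\varepsilon}\delta^{-(n-1)\varepsilon}\Big[\big(1+\tfrac\varepsilon4\big)^{q/2}\kappa^{-\varepsilon}\,2^{(n-1)\varepsilon}\,\frac{2^{(n-1)\varepsilon}}{1-(n-1)\varepsilon}\Big].$$
Each factor in the bracket is at most $e^{C\varepsilon}$ for $p$ large, and the factor in front is $e^{\varepsilon\Lambda}$. Hence
$$u_p(0)\le e^{\varepsilon\Lambda+C\varepsilon}.\tag{11}$$

**Step 2: choose a test function.** We want $w$ with $w(0)=0$, with a larger value on $A$ than on $B$, and with $\|\nabla w\|_p\le e^{C\varepsilon}$. If $w$ has radial slope $1+\varepsilon L(\omega)$, then $|\nabla w|^p$ is about $e^{L}$, so we need $\int e^L\,d\omega\le C$. This allows $e^L\approx1/(K_A\delta^{n-1})$ on $K_A$ patches of size $\delta$ around $A$, provided that $L$ falls off fast enough away from them; its slope must stay of order $1/\delta$. With $d_A=d(\cdot,A)$ and $d_B=d(\cdot,B)$ on $\mathbb S$, set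
$$L=\max\Big(L_A-n\log\big(1+\tfrac{d_A}\delta\big),\ \Lambda-n\log\big(1+\tfrac{d_B}\delta\big)\Big).$$
On $A$ the second term is, by (10) and $d_B\ge c$, at most $(n-1)\log\frac1\delta-n\log\frac c\delta=-\log\frac1\delta-n\log c$. This is below $-C\le L_A$ for $p$ large, so $L=L_A$ on $A$. The same bound for the first term on $B$, with $\Lambda\ge-C$, gives $L=\Lambda$ on $B$. Moreover, for $p$ large,
$$|L|\le C\log\tfrac1\delta,\qquad|\nabla_\omega L|\le\tfrac n\delta\ \text{ a.e.}$$
In particular $\varepsilon|L|\to0$ and $\varepsilon L^2\le C$, as $\varepsilon=\delta^2$. Define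
$$w(r\omega)=r(1+\varepsilon L(\omega))\ (r\le1),\qquad w(r\omega)=1+\tfrac34(r-1)+\varepsilon r(2-r)L(\omega)\ (1\le r\le2).$$
The two formulas agree at $r=1$, and $w$ is Lipschitz. It satisfies $w(0)=0$, $w=1+\varepsilon L_A$ on $A$, $w=1+\varepsilon\Lambda$ on $B$ and $w=\frac74$ on $\partial B_2$.

**Step 3: show $\|\nabla w\|_p\le e^{C\varepsilon}$.** For $1<r<2$ the radial derivative is $\frac34+\varepsilon(2-2r)L$, and the tangential part has length $\varepsilon(2-r)|\nabla_\omega L|\le n\varepsilon/\delta=n\sqrt\varepsilon$. So $|\nabla w|\le\frac34+2\varepsilon|L|+n\sqrt\varepsilon\le1$ for $p$ large, and this region contributes at most $|B_2|$ to $\int|\nabla w|^p$.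

For $r<1$, using $\varepsilon^2|\nabla_\omega L|^2\le n^2\varepsilon^2/\delta^2=n^2\varepsilon$ and $1+x\le e^x$,
$$|\nabla w|^2=(1+\varepsilon L)^2+\varepsilon^2|\nabla_\omega L|^2\le1+2\varepsilon L+\varepsilon^2L^2+\varepsilon n^2\le\exp\big(2\varepsilon L+\varepsilon^2L^2+\varepsilon n^2\big).$$
Raise this to the power $p/2$ with $p\varepsilon=1+\varepsilon$:
$$\int_{B_1}|\nabla w|^p\le\frac1n\int_{\mathbb S}e^{(1+\varepsilon)\left(L+\frac{\varepsilon L^2}2+\frac{n^2}2\right)}d\omega\le C\int_{\mathbb S}e^L\,d\omega ,$$
since $\varepsilon L^2\le C$ and $\varepsilon|L|\le C$.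

It remains to bound $\int e^L$. Let $P\in\{A,B\}$ and let $z_1,\dots,z_{K_P}$ be a maximal $\delta$-separated subset of $P$ of cardinality $K_P$. By maximality every point of $P$ is within $\delta$ of some $z_i$, so $d':=\min_id(\cdot,z_i)\le d_P+\delta$. Hence $1+\frac{d_P}\delta\ge\max(1,\frac{d'}\delta)\ge\frac12(1+\frac{d'}\delta)$, and
$$\int_{\mathbb S}\Big(1+\frac{d_P}\delta\Big)^{-n}d\omega\le2^n\sum_i\int_{\mathbb S}\Big(1+\frac{d(\omega,z_i)}\delta\Big)^{-n}d\omega\le CK_P\,\delta^{n-1}\int_0^\infty\frac{s^{n-2}}{(1+s)^n}\,ds\le CK_P\delta^{n-1}.$$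
The middle inequality uses polar coordinates around $z_i$, $\sin t\le t$ and $t=\delta s$. Bounding the maximum by the sum,
$$\int_{\mathbb S}e^L\,d\omega\le C\big(K_A\delta^{n-1}e^{L_A}+K_B\delta^{n-1}e^\Lambda\big)=C\Big(1+\frac{K_B}K\Big)\le C .$$
Altogether $\int|\nabla w|^p\le C$, and $\|\nabla w\|_p\le C^{1/p}\le e^{C\varepsilon}$.

**Step 4: pair the flow with the test function.** Write $m_3=m_{\partial B_2}$. By (9) for the pieces $A,B,\partial B_2$, Hölder's inequality, (6) and (11),
$$m_A(1+\varepsilon L_A)+m_B(1+\varepsilon\Lambda)+\tfrac74m_3=-\int\sigma_p\cdot\nabla w\le u_p(0)^{1/q}e^{C\varepsilon}\le e^{\varepsilon\Lambda/q+C\varepsilon}\le e^{\varepsilon(\Lambda+C)} .$$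
In the last inequality, $\Lambda/q\le\Lambda$ if $\Lambda\ge0$; if $\Lambda<0$, then $\Lambda/q\le0\le\Lambda+C$ by (10). For $p$ large $\varepsilon(\Lambda+C)\le1$, so $e^x\le1+x+x^2$ for $x\le1$ and $\varepsilon(|\Lambda|+C)^2\le C$ give
$$m_A(1+\varepsilon L_A)+m_B(1+\varepsilon\Lambda)+\tfrac74m_3\le1+\varepsilon\Lambda+C\varepsilon .$$
Substitute $m_B=1-m_A-m_3$. The term $1+\varepsilon\Lambda$ cancels and leaves
$$\varepsilon\,m_A(L_A-\Lambda)+m_3\big(\tfrac34-\varepsilon\Lambda\big)\le C\varepsilon .$$
For $p$ large $\varepsilon\Lambda\le\frac14$. Since $m_A,m_3\ge0$ by Lemma 5(b) and $L_A\ge\Lambda$, both terms on the left are nonnegative, so each is at most $C\varepsilon$. As $L_A-\Lambda=\log(K/K_A)$, the proof is complete. $\square$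

The relation $\delta^2=\varepsilon$ was used on both sides: it makes the bending cost of the cones $e^{O(\varepsilon)}$ in Step 1, and the tangential gradient of $w$ harmless in Step 3.

## The alternating set: the swing between $e$ and $-e$

We prove the statements of Theorem A about $\sigma_p$. Let $S=S_*$.

**Step 1: the fluxes oscillate.** Let $p=p_k=1+(k!)^4$, so that $\varepsilon=(k!)^{-4}$ and $\delta=(k!)^{-2}$, and let $k$ be even. The points of $G_k\subset\Sigma_1$ are $\delta$-separated, so $N_\delta(S)\ge\#G_k\ge k!$. To count $\Sigma_2$, split it. For odd $j<k$, $-G_j$ has $j!+1$ points. All the $-G_j$ with odd $j>k$ lie in one arc of length $1/(k+1)!$. By subadditivity and the arc bound,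
$$N_\delta(\Sigma_2)\le\sum_{1\le j<k}(j!+1)+\frac{(k!)^2}{(k+1)!}+1\le4(k-1)!+\frac{k!}{k+1}+1\le\frac{6\,k!}k .$$
Here $j!+1\le2\,j!$, and $\sum_{1\le j\le m}j!\le2\,m!$ by induction, since $2\,m!+(m+1)!\le2\,(m+1)!$ for $m\ge1$. The last inequality holds because the middle expression is $\frac{k!}k\big(4+\frac k{k+1}+\frac1{(k-1)!}\big)$. Thus $N_\delta(S)/N_\delta(\Sigma_2)\ge k/6$. Proposition 6 with $A=\Sigma_2$, $B=\Sigma_1$, $c=\pi-1$ gives, for large even $k$,
$$m_{\Sigma_2}(p_k)\le\frac C{\log(k/6)}\to0,\qquad m_{\partial B_2}(p_k)\to0,\qquad\text{so}\quad m_{\Sigma_1}(p_k)\to1 .$$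
For odd $k$ the same count holds with the roles of $\Sigma_1$ and $\Sigma_2$ exchanged: $-G_k\subset\Sigma_2$ has more than $k!$ points, and $N_\delta(\Sigma_1)\le6\,k!/k$. Proposition 6 with $A=\Sigma_1$, $B=\Sigma_2$ gives $m_{\Sigma_1}(p_k)\to0$ along odd $k$.

Now $m_{\Sigma_1}(p)=-\int\nabla\varphi_{\Sigma_1}\cdot\sigma_p\,dx$ is a fixed weak-star continuous functional of $\sigma_p$. Cluster points along even $k$ and along odd $k$ exist by (i), and they are different. This already answers the question negatively.

**Step 2: cluster points only charge $e$ and $-e$.** By (i) and Lemma 1 every cluster point is $\lambda_\theta$ with $\theta\in\mathcal P(S_*)$. For $J\ge2$ let $P_J$ be the set of points $\ne\pm e$ of $S_*$ that belong to $G_k$ ($k$ even) or $-G_k$ ($k$ odd) for some $k\le J$. It is finite, nonempty (it contains $\gamma(\frac14)$), and consists of isolated points of $S_*$, because $S_*$ accumulates only at $\pm e$. So $P_J$ and $S_*\setminus P_J$ are nonempty compact sets at positive distance, and Proposition 6 applies to $A=P_J$, $B=S_*\setminus P_J$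 with constants depending on $J$. As $p\to\infty$, $N_\delta(P_J)\le\#P_J$ while $N_\delta(S_*)\to\infty$, since $S_*$ is infinite. Hence $m_{P_J}(p)\to0$, and $\theta(P_J)=0$ by Lemma 5(c). The union of the $P_J$ is $S_*\setminus\{e,-e\}$, so
$$\theta=t\delta_e+(1-t)\delta_{-e},\qquad t=\theta(\Sigma_1)=\lim m_{\Sigma_1}\ \text{ along the subsequence}.$$

**Step 3: the limits along $p_k$.** Along even $k$, every subsequence has a further subsequence with a weak-star limit, by (i). By Step 2 and Step 1 that limit has $t=1$. So $\sigma_{p_k}\rightharpoonup\lambda_{\delta_e}$ along even $k$, and in the same way $\sigma_{p_k}\rightharpoonup\lambda_{\delta_{-e}}$ along odd $k$.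

**Step 4: every $t$ in between occurs.** Let $t\in(0,1)$. For $j$ large, $m_{\Sigma_1}(p_{2j})>t>m_{\Sigma_1}(p_{2j+1})$. By continuity (Lemma 5(d)) there is $p_j'\in(p_{2j},p_{2j+1})$ with $m_{\Sigma_1}(p_j')=t$. By compactness and Step 2, $\sigma_{p_j'}\rightharpoonup\lambda_{t\delta_e+(1-t)\delta_{-e}}$. With Steps 2 and 3, the cluster set of $\sigma_p$ is exactly the segment in Theorem A.

## Uniform convergence of the potentials

What remains of Theorem A is the convergence of $u_p$, which we prove for every $S$. Recall $\Delta_\infty\phi=\langle D^2\phi\,\nabla\phi,\nabla\phi\rangle$. A continuous $v$ is a viscosity subsolution of $\Delta_\infty v=0$ in an open set $U$ if $\Delta_\infty\phi(x_0)\ge0$ whenever $\phi$ is $C^2$ near $x_0\in U$ and $v-\phi$ has a local maximum at $x_0$; it is a supersolution if $-v$ is a subsolution, and a solution if it is both. For example, $v=1-|x|$ is a solution away from $0$: it is smooth there, the gradient $-x/|x|$ is constant along rays, so $D^2v\,\nabla v=0$ and $\Delta_\infty v=0$. At a local maximum of $v-\phi$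 we have $\nabla\phi=\nabla v$ and $D^2\phi\ge D^2v$, hence $\Delta_\infty\phi\ge0$; at a local minimum the reverse inequalities hold.

We use Jensen's comparison theorem (Arch. Rational Mech. Anal. 123 (1993)): if $U$ is a bounded open set and $v_1,v_2\in C(\bar U)$ are a viscosity subsolution and a viscosity supersolution of $\Delta_\infty v=0$ in $U$, then $\max_{\bar U}(v_1-v_2)=\max_{\partial U}(v_1-v_2)$.

**Lemma 7.** For every $S\in\mathcal K(\mathbb S)$, $u_p^S$ converges uniformly on $\bar B_2$ as $p\to\infty$.

**Step 1: the boundary values of a limit.** Let $\bar u$ be a uniform limit of $u_{p_j}$, $p_j\to\infty$. By (i), passing to a subsequence, $\bar u$ solves (1), whose value is $1$ by Lemma 1. So $\bar u(0)=1$, and $\bar u=0$ on $S\cup\partial B_2$. Let $U=B_2\setminus(\{0\}\cup S)$. By (3), $\int\sigma_p\cdot\nabla\psi=0$ for every $\psi\in W^{1,p}(B_2)$ with compact support in $U$.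

**Step 2: $\bar u$ is a viscosity solution of $\Delta_\infty\bar u=0$ in $U$.** Suppose $\phi$ is $C^2$, $\bar u-\phi$ has a local maximum at $x_0\in U$, and $\Delta_\infty\phi(x_0)<0$. Adding $|x-x_0|^4$ to $\phi$ changes neither $\nabla\phi(x_0)$ nor $D^2\phi(x_0)$, so we may assume that the maximum is strict. In a small closed ball $\bar B\subset U$ about $x_0$ we have $\nabla\phi\ne0$, $\Delta_\infty\phi\le-\kappa_0<0$, and $(\bar u-\phi)(x)<(\bar u-\phi)(x_0)$ for $x\ne x_0$. So for $p$ large
$$\operatorname{div}(|\nabla\phi|^{p-2}\nabla\phi)=|\nabla\phi|^{p-4}\big(|\nabla\phi|^2\Delta\phi+(p-2)\Delta_\infty\phi\big)<0\quad\text{on }\bar B .$$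
By uniform convergence, for $p=p_j$ large there is a constant $h$ with $\max_{\partial B}(u_p-\phi)<h<(u_p-\phi)(x_0)$. The function $\psi=(u_p-\phi-h)^+$ on $B$, extended by $0$, is nonzero with compact support in $B$, and $\nabla\psi=\nabla u_p-\nabla\phi$ where $\psi>0$. Monotonicity of $\xi\mapsto|\xi|^{p-2}\xi$, the equation for $u_p$, and integration by parts give
$$0\le\int_B\big(|\nabla u_p|^{p-2}\nabla u_p-|\nabla\phi|^{p-2}\nabla\phi\big)\cdot\nabla\psi=\int_B\operatorname{div}(|\nabla\phi|^{p-2}\nabla\phi)\,\psi<0 ,$$
a contradiction. So $\bar u$ is a subsolution. The argument used only the equation in $U$ and uniform convergence, so it applies to $-u_p$ and $-\bar u$, and $\bar u$ is a supersolution.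

**Step 3: all limits coincide.** Here $\partial U=\partial B_2\cup\{0\}\cup S$, since $S$ has empty interior in $\mathbb R^n$. By Step 1 any two limits have the same values on $\partial U$; applying Jensen's theorem to them in both orders shows that they are equal. With the compactness in (i), the whole family $u_p$ converges uniformly. $\square$

This completes the proof of Theorem A. In terms of pairs, the cluster set for $S_*$ is $\{(\bar u,\ t\lambda_{\delta_e}+(1-t)\lambda_{\delta_{-e}}):t\in[0,1]\}$ with one and the same $\bar u$.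

## For generic $S$ every optimal measure is a cluster point

The mechanism for Theorem B is different. Near any $S_0$ there are finite unions of caps on which (ii) forces the flow toward a distribution chosen in advance, at some large $p$. By Lemma 4 this persists when $S$ is perturbed slightly, and Baire's theorem collects all these requirements into one set $S$.

The closed ball of radius $R$ in $\mathcal M_b(\bar B_2;\mathbb R^n)$ is compact and metrizable in the weak-star topology; let $\varrho$ be a metric for it. With $R$ from Lemma 3 it contains all $\sigma_p^S$ with $p\ge n+1$, and all $\lambda_\theta$, whose mass is $1\le R$. For $\vartheta\in\mathcal P(\mathbb S)$ put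
$$\mu_\vartheta(S)=\min_{\theta\in\mathcal P(S)}\varrho(\lambda_\vartheta,\lambda_\theta).$$
The minimum exists because $\mathcal P(S)$ is weak-star compact and $\theta\mapsto\lambda_\theta$ is continuous. For example, $\mu_\vartheta(S)=0$ when $\vartheta\in\mathcal P(S)$.

**Lemma 8.** $\mu_\vartheta$ is continuous on $\mathcal K(\mathbb S)$.

*Proof.* Let $S_j\to S$. Choose $\theta_j\in\mathcal P(S_j)$ attaining $\mu_\vartheta(S_j)$ and a subsequence that realizes $\liminf\mu_\vartheta(S_j)$ and along which $\theta_j$ converges to some $\theta$. A continuous function supported away from $S$ vanishes on $S_j$ for $j$ large, so $\theta\in\mathcal P(S)$. Then $\mu_\vartheta(S)\le\varrho(\lambda_\vartheta,\lambda_\theta)=\liminf\mu_\vartheta(S_j)$. Conversely, let $\theta\in\mathcal P(S)$ attain $\mu_\vartheta(S)$. It is a weak-star limit of finite convex combinations $\sum c_i\delta_{x_i}$ with $x_i\in S$, and each $x_i$ is a limit of points $x_i^j\in S_j$. So $\limsup_j\mu_\vartheta(S_j)\le\varrho(\lambda_\vartheta,\lambda_{\sum c_i\delta_{x_i}})$, and letting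 the combinations tend to $\theta$ gives $\limsup_j\mu_\vartheta(S_j)\le\mu_\vartheta(S)$. $\square$

Let $T$ be a countable dense subset of $\mathcal P(\mathbb S)$. For integers $N\ge n+1$ and $\vartheta\in T$ set
$$O_{N,\vartheta}=\bigcup_{p\ge N}\Big\{S\in\mathcal K(\mathbb S):\ \varrho(\sigma_p^S,\lambda_\vartheta)<\mu_\vartheta(S)+\frac1N\Big\}.$$
Membership says that at some $p\ge N$ the flow is almost as close to $\lambda_\vartheta$ as any optimal measure for $S$ can be.

**Step 1: $O_{N,\vartheta}$ is open.** For fixed $p$ the map $S\mapsto\sigma_p^S$ is weak-star continuous by Lemma 4, and $\mu_\vartheta$ is continuous by Lemma 8. So each set in the union is open.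

**Step 2: $O_{N,\vartheta}$ is dense.** Let $S_0\in\mathcal K(\mathbb S)$ and let $\theta_0\in\mathcal P(S_0)$ attain $\mu_\vartheta(S_0)$. Choose a finite set $\{x_1,\dots,x_M\}\subset S_0$ arbitrarily Hausdorff-close to $S_0$, and weights $c_i>0$, $\sum c_i=1$, with $\sum c_i\delta_{x_i}$ arbitrarily weak-star close to $\theta_0$. To do this, take a fine net of $S_0$, cut $S_0$ into small Borel parts near the net points, let $c_i$ be the $\theta_0$-mass of the $i$-th part, and replace $c_i$ by $(1-\tau)c_i+\tau/M$ with $\tau>0$ small to make it positive. For small $s>0$ let $S'$ be the disjoint union of closed caps centered at $x_i$ with surface measure $c_is$. As $s\to0$, $S'\to\{x_1,\dots,x_M\}$ in $\mathcal K(\mathbb S)$. The uniform probability measure $\theta_{S'}$ on $S'$ gives mass $c_i$ to the $i$-th cap, so $\theta_{S'}\to\sum c_i\delta_{x_i}$.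

The set $S'$ has surface measure $s>0$. By Lemma 1 and (5), the unique minimizer of $E$ among the solutions of (2) for $S'$ is $\lambda_{\theta_{S'}}$, with finite entropy, and (ii) gives $\sigma_p^{S'}\rightharpoonup\lambda_{\theta_{S'}}$ as $p\to\infty$. Hence
$$\lim_{p\to\infty}\varrho(\sigma_p^{S'},\lambda_\vartheta)=\varrho(\lambda_{\theta_{S'}},\lambda_\vartheta).$$
By the choices made, the right side is arbitrarily close to $\varrho(\lambda_{\theta_0},\lambda_\vartheta)=\mu_\vartheta(S_0)$, and by Lemma 8, $\mu_\vartheta(S')$ is arbitrarily close to $\mu_\vartheta(S_0)$ as well. So the right side can be made less than $\mu_\vartheta(S')+\frac1N$. Then some $p\ge N$ satisfies the required strict inequality, and $S'\in O_{N,\vartheta}$ with $S'$ arbitrarily near $S_0$.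

**Step 3: apply Baire's theorem.** $\mathcal K(\mathbb S)$ is a compact metric space, so $\mathcal R=\bigcap_{N,\vartheta}O_{N,\vartheta}$ is residual and dense. Let $S\in\mathcal R$, $\theta\in\mathcal P(S)$ and $\eta>0$. Choose $\vartheta\in T$ with $\varrho(\lambda_\vartheta,\lambda_\theta)<\eta$, which is possible by density of $T$ and continuity of $\theta\mapsto\lambda_\theta$. Then $\mu_\vartheta(S)<\eta$. So for every $N\ge n+1$ there is $p\ge N$ with $\varrho(\sigma_p^S,\lambda_\vartheta)<\eta+\frac1N$, hence
$$\varrho(\sigma_p^S,\lambda_\theta)<2\eta+\frac1N .$$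
As $\eta$ and $N$ are arbitrary, $\lambda_\theta$ is a cluster point of $\sigma_p^S$ as $p\to\infty$. By (i) and Lemma 1 there are no cluster points other than the $\lambda_\theta$, $\theta\in\mathcal P(S)$.

**Step 4: generic $S$ is infinite.** For each $M$ the set $\{S\in\mathcal K(\mathbb S):\#S\ge M\}$ is open, because $M$ distinct points of $S$ stay separated under small Hausdorff perturbations, and dense, because one may add nearby points. Intersecting $\mathcal R$ with these sets over all $M$ leaves a residual set of infinite $S$, for which $\mathcal P(S)$, and by injectivity $\{\lambda_\theta:\theta\in\mathcal P(S)\}$, is infinite-dimensional. The uniform convergence of $u_p$ for every $S$ is Lemma 7. This proves Theorem B. $\blacksquare$
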